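# Filter limits of continuous functions: zero-dimensional spaces versus the Hilbert cube

## 1. Filters on $\omega$, filter limits, Borel classes

A filter $\mathcal F$ on $\omega$ is always a proper filter of subsets of $\omega$. Identifying sets with characteristic functions, we view $\mathcal F$ as a subset of $2^\omega$, and we call it $\mathbf\Sigma^1_1$ (analytic) if it is an analytic subset of $2^\omega$. Its dual ideal is $\mathcal F^*=\{\omega\setminus S:S\in\mathcal F\}$. Two examples will accompany us: the Fréchet filter of cofinite sets, whose dual ideal consists of the finite sets, and the principal filter $\{S:0\in S\}$, whose dual ideal is $\{S:0\notin S\}$. If a filter lives on some other countably infinite set, we transport it to $\omega$ by a bijection.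

**Definition (filter limit).** Let $X$ be a Polish space and $f_n,f:X\to\mathbb R$. We write $f=\lim_{\mathcal F}f_n$ if $\{n:|f_n(x)-f(x)|<\varepsilon\}\in\mathcal F$ for every $x\in X$ and every $\varepsilon>0$. We let $\mathcal C_{\mathcal F}(X)$ be the set of all $f:X\to\mathbb R$ such that $f=\lim_{\mathcal F}f_n$ for some sequence of continuous functions $f_n:X\to\mathbb R$.

For the Fréchet filter this is ordinary pointwise convergence; for instance $x^n\to\mathbf 1_{\{1\}}$ on $[0,1]$. For the principal filter, $f=\lim_{\mathcal F}f_n$ forces $|f_0(x)-f(x)|<\varepsilon$ for all $\varepsilon$, so $f=f_0$ and $\mathcal C_{\mathcal F}(X)$ is just the set of continuous functions. Constant sequences show that $\mathcal C_{\mathcal F}(X)$ always contains the continuous functions.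

**Definition (Borel class).** For a countable ordinal $\xi$, $\mathcal B_\xi(X)$ is the set of $f:X\to\mathbb R$ such that $f^{-1}(U)\in\mathbf\Sigma^0_{1+\xi}(X)$ for every open $U\subset\mathbb R$.

So $\mathcal B_0(X)$ is the set of continuous functions, and $\mathbf 1_A\in\mathcal B_\xi(X)$ if and only if both $A$ and $X\setminus A$ are $\mathbf\Sigma^0_{1+\xi}$. In particular, if $A\in\mathbf\Sigma^0_3(X)$, then $A$ and $X\setminus A$ are both $\mathbf\Sigma^0_4$, so $\mathbf 1_A\in\mathcal B_3(X)$.

**Definition (separation).** For a pointclass $\Gamma$, the filter $\mathcal F$ is $\Gamma$-separated from $\mathcal F^*$ if some $\mathcal S\in\Gamma(2^\omega)$ satisfies $\mathcal F\subset\mathcal S$ and $\mathcal S\cap\mathcal F^*=\emptyset$.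

The principal filter is itself clopen, so it is $\mathbf\Sigma^0_1$-separated from its dual. The Fréchet filter is a countable set, hence $\mathbf\Sigma^0_2$, and it is disjoint from its dual, so it is $\mathbf\Sigma^0_2$-separated. It is not $\mathbf\Sigma^0_1$-separated: an open set containing the point $\omega$ contains $\{S:S\supset\{0,\dots,n-1\}\}$ for some $n$, and this contains the finite set $\{0,\dots,n-1\}$.

## 2. Partitions and strongly infinite-dimensional compacta

**Definition (partition).** Let $P,R$ be disjoint closed subsets of $X$. A partition between $P$ and $R$ is a closed set $L=X\setminus(U\cup V)$ with $U,V$ disjoint open, $P\subset U$, $R\subset V$.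

In $[0,1]$ the set $\{\frac12\}$ is a partition between $\{0\}$ and $\{1\}$, and by connectedness no partition between these two sets is empty. In the Cantor set $2^\omega$, any two disjoint closed sets are separated by a clopen set, so $\emptyset$ is a partition between them.

**Definition (strong infinite dimension).** A compact metrizable $X$ is strongly infinite-dimensional if there are pairs $(P_s,R_s)_{s\in\omega}$ of disjoint closed sets such that $\bigcap_sL_s\ne\emptyset$ for all choices of partitions $L_s$ between $P_s$ and $R_s$.

The Cantor set is not strongly infinite-dimensional, since we may take $L_0=\emptyset$. Neither is $[0,1]$. Indeed, let $D\subset(0,1)$ be dense and $P,R$ disjoint closed. Cover $P$ by finitely many relatively open intervals whose boundary points lie in $D$ and whose closures miss $R$, and let $U$ be their union. Then the boundary $\overline U\setminus U$ is a partition between $P$ and $R$ (with $V=[0,1]\setminus\overline U$), and it is contained in $D$. Using two disjoint dense sets $D_0,D_1$ for the first two pairs, we get $L_0\cap L_1=\emptyset$. Keep this trick with disjoint dense sets in mind.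

**Example (the Hilbert cube).** $[0,1]^\omega$ is strongly infinite-dimensional, with $P_s=\{x_s=0\}$ and $R_s=\{x_s=1\}$. Recall the Poincaré–Miranda theorem: if $g_0,\dots,g_n$ are continuous on $[0,1]^{n+1}$ with $g_s>0$ where $x_s=0$ and $g_s<0$ where $x_s=1$, then they have a common zero. Suppose now that some partitions have empty intersection. This means that there are disjoint open $U_s\supset P_s$, $V_s\supset R_s$ with $[0,1]^\omega=\bigcup_s(U_s\cup V_s)$. By compactness the indices $s\le n$ suffice for some $n$. On the face where $x_r=0$ for all $r>n$, which is a copy of $[0,1]^{n+1}$, put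
$$g_s(x)=d(x,[0,1]^\omega\setminus U_s)-d(x,[0,1]^\omega\setminus V_s)\qquad(s\le n).$$
(Both complements are nonempty, since $U_s$ and $V_s$ are disjoint and nonempty.) As $U_s\cap V_s=\emptyset$, we have $g_s>0$ on $U_s$ and $g_s<0$ on $V_s$. The signs on the faces $x_s=0$ and $x_s=1$ are those required, so there is $x$ with $g_s(x)=0$ for all $s\le n$. Then $x\notin U_s\cup V_s$ for all $s\le n$, a contradiction.

## 3. Passing from zero-dimensional to arbitrary Polish spaces

We take the following theorem as given.

**Known result.** For any $\mathbf\Sigma^1_1$ filter $\mathcal F$ and any countable ordinal $\xi$, the following are equivalent: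

- (i) $\mathcal B_\xi(X)\subset\mathcal C_{\mathcal F}(X)$ for every zero-dimensional Polish space $X$;
- (ii) $\mathbf 1_A\in\mathcal C_{\mathcal F}(2^\omega)$ for all $A\in\bigcup_{\eta<\xi}\mathbf\Sigma^0_{1+\eta}(2^\omega)$;
- (iii) for all $\eta<\xi$, $\mathcal F$ is not $\mathbf\Sigma^0_{1+\eta}$-separated from $\mathcal F^*$;
- (iv) $\xi=0$ or $\mathcal F$ is not $\mathbf\Delta^0_{1+\xi}$-separated from $\mathcal F^*$.

Moreover, for $\xi\le2$, condition (i) implies $\mathcal B_\xi(X)\subset\mathcal C_{\mathcal F}(X)$ for every Polish space $X$.

The problem, from "Filter Descriptive Classes of Borel Functions", asks whether zero-dimensionality can be dropped for *every* countable $\xi$. That is, if a $\mathbf\Sigma^1_1$ filter is strong enough to produce all functions of class $\xi$ on zero-dimensional Polish spaces, does it produce them on all Polish spaces? The conjecture is yes. We shall see that the answer is no.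

**Theorem B.** For every countable $\xi\ge3$ there is a $\mathbf\Sigma^1_1$ filter $\mathcal F$ such that $\mathcal B_\xi(Y)\subset\mathcal C_{\mathcal F}(Y)$ for every zero-dimensional Polish $Y$, but $\mathcal B_3(X)\not\subset\mathcal C_{\mathcal F}(X)$ (hence $\mathcal B_\xi(X)\not\subset\mathcal C_{\mathcal F}(X)$) for every Polish $X$ containing a strongly infinite-dimensional compact set, in particular for $X=[0,1]^\omega$.

**Theorem C.** If a $\mathbf\Sigma^1_1$ filter $\mathcal F$ satisfies (i) for a countable ordinal $\xi$, then $\mathcal B_\xi(X)\subset\mathcal C_{\mathcal F}(X)$ for every finite-dimensional Polish $X$.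

With the known case $\xi\le 2$, Theorem B shows that zero-dimensionality can be dropped at level $\xi$ (for all $\mathbf\Sigma^1_1$ filters) if and only if $\xi\le2$. For $\xi\ge3$, the infinite-dimensional spaces without strongly infinite-dimensional compact subsets are not treated; the question does not need them.

Some cases can be settled at once. For $\xi=0$ constant sequences suffice on any $X$. The principal filter satisfies (iii) only for $\xi=0$. The Fréchet filter satisfies (iii) exactly for $\xi\le1$, by the computation in Section 1; for it and $\xi=1$, the inclusion $\mathcal B_1(X)\subset\mathcal C_{\mathcal F}(X)$ on every Polish $X$ is the classical Lebesgue–Hausdorff–Banach theorem on real-valued functions of the first class. The next thing to try is $X=[0,1]$ with arbitrary $\mathcal F$ and $\xi$.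

## 4. Splitting points of the interval, and the finite-dimensional case

Faced with $f\in\mathcal B_\xi([0,1])$, a sensible person takes a continuous surjection $\pi$ from a Cantor set onto $[0,1]$, writes $f\circ\pi=\lim_{\mathcal F}g_n$ using (i), and tries to push $g_n$ down to $[0,1]$. We do this in dimension $k$ at once, see where it stops, and repair it. This gives Theorem C.

For $\xi\le2$, Theorem C is part of the known result. Let $\xi\ge3$, let $\mathcal F$ satisfy (i), and write $I=[0,1]$.

**Step 1: reduction to cubes.** We want to replace $X$ by $I^k$. A $d$-dimensional Polish space $X$ embeds in $I^k$ with $k=2d+1\ge1$ (Menger–Nöbeling), and its image is a $G_\delta$ because $X$ is Polish. Let $f\in\mathcal B_\xi(X)$ and extend $f$ by $0$ to $\bar f:I^k\to\mathbb R$. For open $U$, the set $\bar f^{-1}(U)$ is $f^{-1}(U)$, together with $I^k\setminus X$ if $0\in U$. Here $f^{-1}(U)=X\cap W$ with $W\in\mathbf\Sigma^0_{1+\xi}(I^k)$, the set $X$ is $\mathbf\Pi^0_2$ and $I^k\setminus X$ is $\mathbf\Sigma^0_2$. Since $1+\xi\ge3$, all of these are in $\mathbf\Sigma^0_{1+\xi}(I^k)$, so $\bar f\in\mathcal B_\xi(I^k)$. Continuous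 functions approximating $\bar f$ can be restricted to $X$. So we may assume $X=I^k$, $k\ge1$.

**Step 2: $\mathcal F$ contains all cofinite sets.** This will allow small errors tending to $0$. If $\omega\setminus\{n\}\notin\mathcal F$, then every element of $\mathcal F$ contains $n$, every element of $\mathcal F^*$ omits $n$, and the clopen set $\{S:n\in S\}$ separates $\mathcal F$ from $\mathcal F^*$. This contradicts (iii) with $\eta=0$. Finite intersections give all cofinite sets.

**Step 3: the zero-dimensional cover.** We want a cover of $I$ whose continuous functions are easy to describe. For a countable dense $D\subset(0,1)$ let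
$$C_D=\{(x,e)\in I\times\{0,1\}^D:\ e_d=0\text{ if }x<d,\ e_d=1\text{ if }x>d\},\qquad\pi_D(x,e)=x.$$
So each $d\in D$ is split into two points, one for each value of $e_d$. The conditions "$x\ge d$ or $e_d=0$" and "$x\le d$ or $e_d=1$" are closed, so $C_D$ is compact; clearly $\pi_D$ is onto. The coordinate $e$ determines $x$: if $(x,e),(x',e)\in C_D$ and $x<x'$, a point $d\in D\cap(x,x')$ gives $e_d=0$ and $e_d=1$. Hence $(x,e)\mapsto e$ is a homeomorphism onto a compact subset of $\{0,1\}^D$. So $C_D$ is zero-dimensional, and the clopen cells $\{e|F=\text{const}\}$, $F\subset D$ finite, form a base.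

Consequently, for continuous $g$ on $C_D^k$ and $\delta>0$ there are a finite $F\subset D$ and a function $\tilde g$ depending only on $(e^1|F,\dots,e^k|F)$ with $|g-\tilde g|\le\delta$. Indeed, cover $C_D^k$ by finitely many products of cells on which $g$ oscillates by at most $\delta$, let $F$ be the union of the finite sets involved, and on each nonempty $F$-cell let $\tilde g$ be the value of $g$ at some point of it.

**Step 4: one copy, and where it stops.** By (i), $f\circ\pi_D^k=\lim_{\mathcal F}g_n$ with $g_n$ continuous on $C_D^k$, and after a change by at most $2^{-n}$ we may assume that $g_n$ depends only on the coordinates $e^a_d$, $d\in F_n$, $F_n$ finite. Pushed down to $I^k$, this is a function with possible jumps where some $x_a\in F_n$. We can smooth the jumps inside the $\delta_n$-neighborhoods of $F_n$, but at points $x$ with some $x_a$ in such a neighborhood the smoothed value mixes in values of $g_n$ on neighboring cells, which have nothing to do with $f(x)$. Shrinking $\delta_n$ does not help. Already for $k=1$ and $F_n=\{d_0,\dots,d_n\}$, where $(d_i)$ enumerates $D$, the set $\bigcap_m\bigcup_{n\ge m}\{x:\operatorname{dist}(x,F_n)<\delta_n\}$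 is a dense $G_\delta$. So there are points $x$ outside $D$ that are bad for infinitely many $n$, and for a general $\mathcal F$ nothing tells us that the set of $n$ good for $x$ is in $\mathcal F$.

**Step 5: $2k+1$ copies and a median.** The repair is to use several copies whose bad places are disjoint, and to take a majority vote. Let $f\in\mathcal B_\xi(I^k)$, and take pairwise disjoint countable dense sets $D_0,\dots,D_{2k}\subset(0,1)$. Since $\pi_{D_q}^k$ is continuous, $f\circ\pi^k_{D_q}\in\mathcal B_\xi(C^k_{D_q})$, and (i) gives $f\circ\pi_{D_q}^k=\lim_{\mathcal F}g_n^q$ with $g^q_n$ continuous on $C^k_{D_q}$. By Step 3 we may change $g_n^q$ by at most $2^{-n}$ so that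
$$g^q_n=\Gamma^q_n(e^1|F^q_n,\dots,e^k|F^q_n),\qquad F^q_n\subset D_q\text{ finite}.$$
The limit is unaffected: the set of $n$ where the new function is within $\varepsilon$ of the limit contains the intersection of the set where the old one is within $\varepsilon/2$ and the cofinite set $\{n:2^{-n}<\varepsilon/2\}$.

Choose $\delta_n>0$ such that $2\delta_n$ is less than the distance between any two distinct points of $\bigcup_qF_n^q$. On the closed set
$$Y_n^q=\{x\in I^k:|x_a-d|\ge\delta_n\text{ for all }a\le k,\ d\in F^q_n\}$$
consider $x\mapsto\Gamma^q_n\big(((\mathbf 1_{x_a>d})_{d\in F_n^q})_{a\le k}\big)$. No $x_a$ equals a $d\in F_n^q$ there, so this is well defined and locally constant. If $\zeta\in(\pi^k_{D_q})^{-1}(x)$, then $e^a_d=\mathbf 1_{x_a>d}$ for all $d\in F^q_n$, so the value is $g^q_n(\zeta)$. Let $f_n^q:I^k\to\mathbb R$ be a continuous extension (Tietze; any continuous function if $Y^q_n=\emptyset$), and let $f_n=\operatorname{median}(f_n^0,\dots,f_n^{2k})$. This is continuous, being the maximum over all $(k+1)$-element sets $Q$ of indices of $\min_{q\in Q}f^q_n$.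

**Step 6: convergence.** Fix $x\in I^k$ and $\epsilon>0$, and choose $\zeta_q\in(\pi_{D_q}^k)^{-1}(x)$ for each $q\le2k$. The set of $n$ with $|g_n^q(\zeta_q)-f(x)|<\epsilon$ for all $q\le2k$ is a finite intersection of elements of $\mathcal F$, so it is in $\mathcal F$. Let $n$ be in it. Each coordinate $x_a$ is within distance $<\delta_n$ of at most one point of $\bigcup_qF_n^q$, and that point lies in exactly one $F^q_n$, because the $D_q$ are disjoint. So $x\notin Y^q_n$ for at most $k$ values of $q$. For the remaining values, at least $k+1$ of them, $f_n^q(x)=g_n^q(\zeta_q)$ lies in $(f(x)-\epsilon,f(x)+\epsilon)$. When at least $k+1$ of $2k+1$ numbers lie in an interval, so does their median. Hence $f=\lim_{\mathcal F}f_n$. This proves Theorem C. $\square$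

What stops this on $[0,1]^\omega$? The bound "at most $k$ bad copies" counts coordinates. If $g_n$ depends on $k_n$ coordinates with $k_n\to\infty$, a single $x$ can be bad for every copy $q\le Q$ as soon as $k_n>Q$: place $x_q$ near a point of $F^q_n$ for each $q\le Q$. Letting the number of copies grow with $n$ is not available either, since a filter is closed under finite intersections only. So we look for a counterexample, and strong infinite dimension is a natural place to look.

## 5. The filter $\mathcal F_A$ of clopen approximations

Let $Z=2^\omega$ and let $\Omega$ be the countable set of clopen subsets of $Z$, identified with $\omega$.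

**Definition ($\mathcal F_A$).** Let $A\subset Z$. For finite $E\subset Z$, call $C\in\Omega$ $E$-correct if $C\cap E=A\cap E$. Let $\mathcal F_A$ be the filter on $\Omega$ generated by the sets $\{C\in\Omega:C\text{ is }E\text{-correct}\}$, $E\subset Z$ finite.

Any prescription of membership at finitely many points is realized by a clopen set, so the generating sets are nonempty. The intersection of the sets for $E$ and $E'$ is the set for $E\cup E'$. Thus $\mathcal F_A$ is a proper filter.

**Example.** If $A$ is clopen, then the index $C=A$ is $E$-correct for every $E$, so it belongs to every element of $\mathcal F_A$. As with the principal filter, $f=\lim_{\mathcal F_A}f_C$ then forces $f=f_A$, and $\mathcal C_{\mathcal F_A}(X)$ is the set of continuous functions. The filter gets its strength from the complexity of $A$.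

**Theorem A.** Let $X$ be a strongly infinite-dimensional compact metrizable space. There is $N\in\mathbf\Sigma^0_3(X)$ such that $\mathbf 1_N\notin\mathcal C_{\mathcal F_A}(X)$ for every $A\subset2^\omega$.

One set $N$ defeats all $A$ at once. We first see that this is enough.

**Proof of Theorem B from Theorem A.** Let $\xi\ge3$. Choose $A\in\mathbf\Sigma^0_{1+\xi}(2^\omega)$ such that every $A'\in\mathbf\Sigma^0_{1+\xi}(2^\omega)$ is $h^{-1}(A)$ for some continuous $h:2^\omega\to2^\omega$. Such an $A$ exists: take a universal $\mathbf\Sigma^0_{1+\xi}$ set $W\subset2^\omega\times2^\omega\cong2^\omega$. Each $A'$ is a section $\{x:(y,x)\in W\}$, that is, the preimage of $W$ under $x\mapsto(y,x)$. Put $\mathcal F=\mathcal F_A$.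

**Step 1: $\mathcal F$ is $\mathbf\Sigma^1_1$.** We have $\mathcal S\in\mathcal F_A$ if and only if for some $k$ there is $z\in Z^k$ such that
$$\forall C\in\Omega\ \big[(\forall j\ \ \mathbf 1_C(z_j)=\mathbf 1_A(z_j))\Rightarrow C\in\mathcal S\big].$$
Since $A$ is Borel and $\Omega$ is countable, the displayed condition is Borel in $(\mathcal S,z)$. So $\mathcal F_A$ is a countable union of projections of Borel sets.

**Step 2: $\mathcal F$ satisfies (i).** By the known result it is enough to check (ii). Let $A'\in\mathbf\Sigma^0_{1+\eta}(2^\omega)$ with $\eta<\xi$. Then $A'\in\mathbf\Sigma^0_{1+\xi}(2^\omega)$, so $A'=h^{-1}(A)$ with $h$ continuous. The functions $\mathbf 1_{h^{-1}(C)}$, $C\in\Omega$, are continuous, and for each $y$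
$$\{C:\mathbf 1_{h^{-1}(C)}(y)=\mathbf 1_{A'}(y)\}=\{C:C\text{ is }\{h(y)\}\text{-correct}\}\in\mathcal F_A.$$
So $\mathbf 1_{A'}=\lim_{\mathcal F_A}\mathbf 1_{h^{-1}(C)}$.

**Step 3: $\mathcal B_3(X)\not\subset\mathcal C_{\mathcal F}(X)$.** Let $Y\subset X$ be compact and strongly infinite-dimensional, and let $N\in\mathbf\Sigma^0_3(Y)$ be given by Theorem A for $Y$. Since $Y$ is closed in $X$, $N\in\mathbf\Sigma^0_3(X)$. So $\mathbf 1_N\in\mathcal B_3(X)\subset\mathcal B_\xi(X)$. If $\mathbf 1_N$ (on $X$) were in $\mathcal C_{\mathcal F}(X)$, restricting the approximating functions to $Y$ would contradict Theorem A. $\square$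

The rest of the lecture proves Theorem A.

## 6. Closed relations attached to an approximation, and why closed covers alone do not decide

Let $X$ be compact metrizable, $N\subset X$ any set, and suppose that $\mathbf 1_N=\lim_{\mathcal F_A}f_C$ with $f_C:X\to\mathbb R$ continuous. Put $N_1=N$ and $N_0=X\setminus N$. By definition of $\mathcal F_A$ we may fix, for each $x$, a finite set $E_x\subset Z$ such that
$$|f_C(x)-\mathbf 1_N(x)|<\tfrac13\quad\text{for every }E_x\text{-correct }C.\tag{1}$$
There is no control over $x\mapsto E_x$. We trade it for closed data. Here $z|l$ denotes the first $l$ digits of $z\in Z$.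

**Definition (the relations $R$).** For $i\in\{0,1\}$, $m\ge1$, $\varepsilon\in\{0,1\}^m$, $l\in\omega$ and finite $G\subset Z$, let $R(i;m,\varepsilon,l,G)$ be the set of $(x,z)\in X\times Z^m$ such that

- $z_j|l\ne z_k|l$ whenever $\varepsilon_j\ne\varepsilon_k$, and $z_j|l\ne g|l$ whenever $g\in G$ and $\mathbf 1_A(g)\ne\varepsilon_j$;
- for every $G$-correct $C\in\Omega$ with $\mathbf 1_C(z_j)=\varepsilon_j$ for all $j$, we have $f_C(x)\ge\frac23$ if $i=1$, and $f_C(x)\le\frac13$ if $i=0$.

Let $X(i;m,\varepsilon,l,G)$ be its projection to $X$.

The first condition is clopen. For each $C$ the second fails on an open set (the conditions $\mathbf 1_C(z_j)=\varepsilon_j$ are clopen, and $f_C$ is continuous). So $R(i;m,\varepsilon,l,G)$ is closed, and $X(i;m,\varepsilon,l,G)$ is closed because $Z^m$ is compact.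

**Lemma 1 (covering).** For $i\in\{0,1\}$ and finite $G\subset Z$,
$$N_i\subset\bigcup_{m,\varepsilon,l}X(i;m,\varepsilon,l,G).\tag{2}$$

**Proof.** Let $x\in N_i$. Let $z$ enumerate $E_x\setminus G$; if this set is empty, take $m=1$ and $z_1\in Z$ arbitrary. Put $\varepsilon_j=\mathbf 1_A(z_j)$. If $\varepsilon_j\ne\varepsilon_k$, then $z_j\ne z_k$; if $\mathbf 1_A(g)\ne\varepsilon_j$, then $z_j\neq g$. So the first condition holds once $l$ is large. A $G$-correct $C$ with $\mathbf 1_C(z_j)=\varepsilon_j$ for all $j$ is correct on $G$ and on $E_x\setminus G$, hence $E_x$-correct. By (1), $|f_C(x)-i|<\frac13$, which gives the second condition. $\square$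

**Lemma 2 (hitting).** Let $x\in N_i$, $i'=1-i$, and $(x,z)\in R(i';m,\varepsilon,l,G)$. Then $z_j\in E_x\setminus G$ for some $j$.

**Proof.** Suppose not. Prescribe the values of $\mathbf 1_A$ on $G\cup E_x$ and the value $\varepsilon_j$ at each $z_j$. This is consistent: $z_j=z_k$ implies $\varepsilon_j=\varepsilon_k$; if $z_j\in G$, then $\varepsilon_j=\mathbf 1_A(z_j)$ (both by the first condition in the definition of $R$); and no $z_j$ lies in $E_x\setminus G$. So some clopen $C$ takes these values. It is $E_x$-correct, so $|f_C(x)-i|<\frac13$. It is also $G$-correct with $\mathbf 1_C(z_j)=\varepsilon_j$ for all $j$, so $f_C(x)\ge\frac23$ if $i'=1$ and $f_C(x)\le\frac13$ if $i'=0$. These are incompatible. $\square$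

**A first hope, and where it stops.** By (2) with $G=\emptyset$, both $N_1$ and $N_0$ are covered by countably many closed sets. If the closed sets for $i=1$ were disjoint from those for $i=0$, both $N$ and its complement would be $F_\sigma$, and any $N$ that is not $\mathbf\Delta^0_2$ would prove Theorem A. But they overlap. Take $N=h^{-1}(A)$ with $h:X\to Z$ continuous, $f_C=\mathbf 1_{h^{-1}(C)}$, $E_x=\{h(x)\}$. Then $R(i;1,(i),l,\emptyset)$ consists of the $(x,z)$ such that for every clopen $C$ with $\mathbf 1_C(z)=i$ we have $\mathbf 1_C(h(x))=i$. As clopen sets separate points, this means $z=h(x)$. So $X(0;1,(0),l,\emptyset)=X(1;1,(1),l,\emptyset)=X$. Lemma 2 is no contradiction either: it says only that $z=h(x)$ lies in $E_x$. The witness $z$ follows $x$ continuously, which is exactly how the filter succeeds on zero-dimensional spaces.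

**A case where we win.** Suppose that for all $x$ in some compact $K$ we have $E_x\subset G$ with one finite set $G$. Choose one $G$-correct $C$. By (1), $|f_C-\mathbf 1_N|<\frac13$ on all of $K$, so $K\cap N=\{x\in K:f_C(x)\ge\frac23\}$ and $K\setminus N=\{x\in K:f_C(x)\le\frac13\}$ are both closed.

So we want a notion of large compact set such that: a large compact covered by countably many closed sets has a large piece; the $Z$-valued witnesses $z_j$ can be made constant on a large compact, as for a continuous map from a connected space to $Z$; and every large compact meets both $N$ and its complement. With these, the points $z_j$ can be moved into $G$ one at a time. In the case just described we are then done: one of the two closed sets $K\cap N$, $K\setminus N$ would be large, although it misses $X\setminus N$ or $N$ respectively.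

## 7. Largeness measured by sets of coordinates

From now on $(X,d)$ is a strongly infinite-dimensional compact metric space, witnessed by $(P_s,R_s)_{s\in\omega}$. Fix continuous $\varphi_s:X\to[0,1]$ with $\varphi_s=0$ on $P_s$ and $\varphi_s=1$ on $R_s$.

**Definition ($S$-systems, small and large sets).** For $S\subset\omega$, an $S$-system is a family $(U_s,V_s)_{s\in S}$ of open sets with $U_s\cap V_s=\emptyset$, $\{\varphi_s<\frac13\}\subset U_s$, $\{\varphi_s>\frac23\}\subset V_s$. A set $T\subset X$ is $S$-small if $T\subset\bigcup_{s\in S}(U_s\cup V_s)$ for some $S$-system, and $S$-large otherwise.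

The empty set is $S$-small for all $S$. Think of "$S$-large" as "of dimension at least $|S|$ in the directions $S$", with the following two examples.

**Example (small).** A zero-dimensional compact $T$ is $S$-small for every nonempty $S$. Fix $s\in S$. Split $T$ into disjoint relatively clopen sets $T_0\supset T\cap\{\varphi_s\le\frac13\}$ and $T_1\supset T\cap\{\varphi_s\ge\frac23\}$. Then $T_0\cup\{\varphi_s\le\frac13\}$ and $T_1\cup\{\varphi_s\ge\frac23\}$ are disjoint closed sets; let $U_s,V_s$ be disjoint open neighborhoods of them. Already $U_s\cup V_s\supset T$; for the other indices take $\{\varphi_r<\frac13\}$, $\{\varphi_r>\frac23\}$.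

**Example (large).** In $[0,1]^\omega$ with $\varphi_s(x)=x_s$ and $S\neq\emptyset$, the face $Q_S=\{x:x_r=0\text{ for }r\notin S\}$ is $S$-large. If it were covered by an $S$-system, finitely many indices $s\in F\subset S$ would suffice, and Poincaré–Miranda on the subface $\{x:x_r=0\text{ for }r\notin F\}$, with the functions $g_s$, $s\in F$, of Section 2, would produce an uncovered point.

The whole space is $\omega$-large:
$$X\text{ is }\omega\text{-large}.\tag{3}$$
Indeed, if $X=\bigcup_s(U_s\cup V_s)$ for an $\omega$-system, then the sets $X\setminus(U_s\cup V_s)$ are partitions between $P_s$ and $R_s$ with empty intersection.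

The next lemma is the calculus of largeness. In its part 2, splitting a set into arbitrary pieces costs coordinates. In part 3, splitting into finitely many *separated* pieces costs nothing. This difference drives the whole proof.

**Lemma 3.**

1. If $T'\subset T$, $S\subset S'$ and $T'$ is $S'$-large, then $T$ is $S$-large.
2. If $T=\bigcup_nT_n$ (countable or finite union) is $S$-large and $S_n\subset S$ are pairwise disjoint, then some $T_n$ is $S_n$-large.
3. If $T=T_1\cup\dots\cup T_q$ is $S$-large and $\overline{T_a}\cap T_b=\emptyset$ for $a\ne b$, then some $T_a$ is $S$-large.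
4. If every open $O\supset M$ contains some $S$-large set, then $M$ is $S$-large.
5. If $T$ is $S$-large, $s\in S$ and $t\in[\frac13,\frac23]$, then $T\cap\{\varphi_s=t\}$ is $(S\setminus\{s\})$-large.

**Proof.** (1) If an $S$-system covers $T$, add $(\{\varphi_s<\frac13\},\{\varphi_s>\frac23\})$ for $s\in S'\setminus S$. This is an $S'$-system covering $T'$.

(2) If each $T_n$ is covered by an $S_n$-system, the union of these systems, completed by $(\{\varphi_s<\frac13\},\{\varphi_s>\frac23\})$ for the remaining $s\in S$, is an $S$-system covering $T$.

(3) We paste systems for the pieces together. With the convention $d(x,\emptyset)=\infty$, let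
$$G_a=\Big\{x:d(x,T_a)<d\big(x,\textstyle\bigcup_{b\ne a}T_b\big)\Big\}.$$
These sets are open. They are pairwise disjoint, since $x\in G_a\cap G_b$ would give $d(x,T_a)<d(x,T_b)<d(x,T_a)$. And $T_a\subset G_a$, because a point of $T_a$ lies outside $\bigcup_{b\ne a}\overline{T_b}=\overline{\bigcup_{b\neq a}T_b}$. Suppose that for each $a$ the system $(U^a_s,V^a_s)_{s\in S}$ witnesses that $T_a$ is $S$-small. Put
$$U_s=\{\varphi_s<\tfrac13\}\cup\bigcup_a(U^a_s\cap G_a),\qquad V_s=\{\varphi_s>\tfrac23\}\cup\bigcup_a(V^a_s\cap G_a).$$
These are disjoint: $\{\varphi_s<\frac13\}\cap V_s^a\subset U_s^a\cap V_s^a=\emptyset$, likewise $\{\varphi_s>\frac23\}\cap U_s^a=\emptyset$; the sets $U_s^a\cap G_a$ and $V_s^b\cap G_b$ are disjoint for $a\ne b$ because $G_a\cap G_b=\emptyset$, and for $a=b$ because $U_s^a\cap V_s^a=\emptyset$. So we have an $S$-system. It covers each $T_a\subset G_a$, hence $T$, a contradiction.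

(4) If $M\subset O=\bigcup_{s\in S}(U_s\cup V_s)$ for an $S$-system, then all subsets of the open set $O$ are $S$-small, contrary to the hypothesis.

(5) To an $(S\setminus\{s\})$-system covering $T\cap\{\varphi_s=t\}$ add $U_s=\{\varphi_s<t\}$ and $V_s=\{\varphi_s>t\}$. As $\frac13\le t\le\frac23$, this is an $S$-system, and it covers $T$, a contradiction. $\square$

**Definition (large compact, persistent).** A large compact is a compact $K\subset X$ that is $S$-large for some infinite $S$. A set $T\subset X$ is persistent in a large compact $K$ if $T\cap K'\ne\emptyset$ for every large compact $K'\subset K$.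

By (3), $X$ is a large compact. Large compacts are nonempty. If $T$ is persistent in $K$, it is persistent in every large compact $K'\subset K$.

**Example.** Let $K$ be a large compact, $S$-large with $S$ infinite, and $y\in K$. The set $\{y\}$ is not persistent in $K$: choose $s\in S$ and $u\in[\frac13,\frac23]$ with $u\ne\varphi_s(y)$; by Lemma 3(5), $K\cap\{\varphi_s=u\}$ is a large compact missing $y$. On the other hand $K\setminus\{y\}$ is persistent in $K$, since $\{y\}$ is not a large compact, by the example on zero-dimensional sets.

We shall repeatedly use the following remark: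
$$\begin{array}{l}\text{if }T'\cup T''\text{ is persistent in }K\text{ and }T''\text{ is not, then there is a large compact}\\ K'\subset K\text{ with }T''\cap K'=\emptyset,\text{ and }T'\text{ is persistent in }K'.\end{array}\tag{4}$$
Here $K'$ exists by definition, and every large compact inside $K'$ meets $T'\cup T''$ but misses $T''$.

**Lemma 4.** Let $T$ be persistent in $K$ and $K'\subset K$ a large compact.

- (a) $T\cap K'$ is $S$-large for some infinite $S$.
- (b) If $T\cap K'\subset\bigcup_nX_n$ with countably many closed $X_n$, then some $K'\cap X_n$ is a large compact.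

**Proof.** (a) $K'$ is $S'$-large for some infinite $S'$. Write $S'=S\sqcup S''$ with both parts infinite. Suppose $T\cap K'\subset O:=\bigcup_{s\in S}(U_s\cup V_s)$ for an $S$-system. Then $K'\cap O$ is $S$-small, so by Lemma 3(2), applied to $K'=(K'\cap O)\cup(K'\setminus O)$ and $S,S''$, the compact set $K'\setminus O$ is $S''$-large. It is a large compact contained in $K$ and missing $T$, a contradiction.

(b) Split the $S$ from (a) into infinite, pairwise disjoint sets $S_n$. By Lemma 3(2) some $T\cap K'\cap X_n$ is $S_n$-large, and hence so is $K'\cap X_n$, by Lemma 3(1). $\square$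

**Lemma 5.** If $K_0$ is a large compact and $K_0\subset\bigcup_nT_n$ with $n$ ranging over $\omega$, then some $T_n$ is persistent in some large compact $K\subset K_0$.

**Proof.** Otherwise we choose successively large compacts $K_0\supset K_1\supset\cdots$ with $K_{n+1}\cap T_n=\emptyset$. A point of the nonempty set $\bigcap_nK_n$ lies in $K_0$ but in no $T_n$. $\square$

## 8. A $\mathbf\Sigma^0_3$ set that splits every large compact

We now build $N$. Every large compact must meet $N$ and $X\setminus N$. The plan: let the value $t=\varphi_s(x)$ code a compact set $\kappa(t)$, and on the level $\{\varphi_s=t\}$ put a single point of $\kappa(t)$ into $N$. By Lemma 3(5), a large compact meets the level on which it is coded, so it meets $N$. Since $N$ is thin on levels, it should contain no large compact.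

**Step 1: construction.** Let $\mathfrak C\subset[\frac13,\frac23]$ be a Cantor set. The hyperspace of nonempty compact subsets of $X$ (with the Hausdorff metric) is compact metrizable, so there is a continuous map $\kappa$ of $\mathfrak C$ onto it. Let $\psi=(\psi_j)_{j\in\omega}:X\to[0,1]^\omega$ be an embedding. Put
$$M_s=\{x:\varphi_s(x)\in\mathfrak C,\ x\in\kappa(\varphi_s(x))\}.$$
This is closed, because $\{(x,K):x\in K\}$ is closed. For $t\in\mathfrak C$ we have $M_s\cap\{\varphi_s=t\}=\kappa(t)\cap\{\varphi_s=t\}$. Let $D_s$ be the set of $x\in M_s$ such that $\psi(x)$ is lexicographically least among the $\psi(x')$ with $x'\in M_s$, $\varphi_s(x')=\varphi_s(x)$.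

Each nonempty $M_s\cap\{\varphi_s=t\}$ contains exactly one point of $D_s$: minimize $\psi_0$ on this compact set, then $\psi_1$ on the compact set of minimizers, and so on. The decreasing nonempty compact sets have nonempty intersection, and by injectivity of $\psi$ it is a single point.

**Step 2: complexity.** We check that $D_s$ is a $G_\delta$. A point $x\in M_s$ fails to be in $D_s$ if and only if some $x'$ on its level in $M_s$ is lexicographically smaller, so
$$M_s\setminus D_s=\bigcup_{j,k}\{x\in M_s:\exists x'\in M_s,\ \varphi_s(x')=\varphi_s(x),\ \psi_i(x')=\psi_i(x)\,(i<j),\ \psi_j(x')\le\psi_j(x)-2^{-k}\}.$$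
This is a countable union of projections of compact sets, hence $F_\sigma$. As $M_s$ is closed, $D_s$ is $G_\delta$, and
$$N:=\bigcup_{s\in\omega}D_s\in\mathbf\Sigma^0_3(X).$$
Note that $N$ does not depend on any $A$.

**Lemma 6.** $N$ and $X\setminus N$ are both persistent in $X$.

**Proof.** **Step 1: every large compact meets $N$.** Let $K$ be compact and $S$-large, $S$ infinite. Pick $s\in S$ and $t\in\mathfrak C$ with $\kappa(t)=K$. By Lemma 3(5), $K\cap\{\varphi_s=t\}=M_s\cap\{\varphi_s=t\}$ is $(S\setminus\{s\})$-large, so it is nonempty and contains a point of $D_s\subset N$.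

**Step 2: no large compact is contained in $N$.** Suppose a large compact $K_0$ is contained in $N=\bigcup_nD_n$. By Lemma 5 some $D_n$ is persistent in some large compact $K\subset K_0$. By Lemma 4(a), $T=D_n\cap K$ is $S$-large for some infinite $S$. We first find a level of $\varphi_n$ on which $K$ is still $S$-large.

Note $\varphi_n(T)\subset\mathfrak C$. For each $l$, partition $\mathfrak C$ into finitely many clopen sets of diameter $\le2^{-l}$. The corresponding pieces of $T$ lie in pairwise disjoint closed sets $\varphi_n^{-1}(\cdot)$, so Lemma 3(3) gives one of the clopen sets, $\mathfrak C_l$, such that $T\cap\varphi_n^{-1}(\mathfrak C_l)$ is $S$-large. By Lemma 3(1), $K\cap\varphi_n^{-1}(\mathfrak C_l)$ is $S$-large. The set $S$ is the same for all $l$. Pick $t_l\in\mathfrak C_l$, and let $t_l\to t\in\mathfrak C$ along a subsequence. If $O\supset K\cap\{\varphi_n=t\}$ is open, then $|\varphi_n-t|$ is bounded away from $0$ on the compact set $K\setminus O$, so $O\supset K\cap\varphi_n^{-1}(\mathfrak C_l)$ for some $l$ in the subsequence. By Lemma 3(4), $K\cap\{\varphi_n=t\}$ is $S$-large.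

But $K\cap\{\varphi_n=t\}$ contains at most one point $y$ of $D_n$. Choose $s\in S$ and $u\in[\frac13,\frac23]$, with $u\ne\varphi_s(y)$ if there is such a $y$. By Lemma 3(5), $K\cap\{\varphi_n=t\}\cap\{\varphi_s=u\}$ is $(S\setminus\{s\})$-large. It is a large compact contained in $K$ and missing $D_n$, contradicting the persistence of $D_n$ in $K$. $\square$

## 9. Making a coordinate of a closed relation constant

We turn to the wish that $Z$-valued witnesses become constant on a large compact. The hypothesis below is what Lemma 2 provides: all witnesses at $x$ meet a set of bounded size.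

**Lemma 7.** Let $K$ be a large compact, $p\ge1$, $R\subset K\times Z^p$ closed, $T\subset K$ $S$-large with $S$ infinite, and $n\in\omega$. Assume that for each $x\in T$ we have $R_x\ne\emptyset$ and there is $e_x\subset Z$, $|e_x|\le n$, with $e_x\cap\{w_1,\dots,w_p\}\ne\emptyset$ for all $w\in R_x$. Then there are $j\le p$ and $\gamma\in Z$ such that $\{x\in K:\exists w\in R_x,\ w_j=\gamma\}$ is a large compact.

**The case $p=n=1$.** For $x\in T$ every $w\in R_x$ lies in the set $e_x$, which has at most one element, so $R_x=\{w(x)\}$, and $w$ is continuous on $T$ because $R$ is compact. For each $l$, the finitely many sets $\{x\in T:w(x)|l=\sigma\}$ are relatively clopen in $T$, hence separated, and Lemma 3(3) finds a $\sigma_l$ whose piece is $S$-large. A limit $\gamma$ of extensions of the $\sigma_l$ works by Lemma 3(4), as with the levels in Lemma 6. The point is that $S$ never shrinks, although the number of pieces grows with $l$.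

In general there is no continuous selection: $R_x$ is only upper semicontinuous in $x$. For example, take $p=1$, $T=K$, $n=2$, $R=(K\times\{\alpha\})\cup(Y\times\{\beta\})$ with $Y\subset K$ closed and $\alpha\ne\beta$. The set of possible prefixes jumps on $Y$. But the least number of prefixes needed to hit all witnesses also jumps, from $1$ to $2$ (once $\alpha|l\ne\beta|l$). So we first split $T$ according to numerical invariants taking boundedly many values, paying with coordinates by Lemma 3(2), and then according to the actual prefixes, for free, by Lemma 3(3).

**Proof of Lemma 7.** Since $T\ne\emptyset$ and the sets $e_x$, $x\in T$, are nonempty, $n\ge1$.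

**Step 1: invariants with boundedly many values.** For $l\in\omega$ and $x\in K$ let
$$\mathcal U^l_x=\big\{\{w_1|l,\dots,w_p|l\}:w\in R_x\big\},$$
a family of nonempty subsets of $2^l$ of size $\le p$. Call a subset of $2^l$ a transversal of $\mathcal U^l_x$ if it meets all members. For $x\in T$ the family is nonempty and has the transversal $\{z|l:z\in e_x\}$. So the least size $b$ of a transversal lies in $\{1,\dots,n\}$. Let $\mathcal T^l_x$ be the set of transversals of size $b$. We claim
$$1\le|\mathcal T^l_x|\le p^b.\tag{5}$$
To each $Y\subset2^l$ with $|Y|<b$ assign a member $u(Y)$ of the family that is disjoint from $Y$; it exists since $Y$ is not a transversal. Enumerate $u(Y)$ with at most $p$ indices. For $\Theta\in\mathcal T^l_x$ choose successively $y_{i+1}\in\Theta\cap u(\{y_1,\dots,y_i\})$ for $i<b$. Each new point differs from the earlier ones, so $\{y_1,\dots,y_b\}=\Theta$. The sequence of the indices of $y_1,\dots,y_b$, an element of $\{1,\dots,p\}^b$, determines $y_1$, then $y_2$, and so on, hence $\Theta$. This proves (5).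

So the pairs $(b,t)=(b,|\mathcal T_x^l|)$ range over a finite set that does not depend on $l$. Fix, once and for all, a partition of $S$ into infinite sets $S_{b,t}$. Let $T^l_{b,t}$ be the set of $x\in T$ with pair $(b,t)$ at stage $l$. By Lemma 3(2), for each $l$ some $T^l_{b,t}$ is $S_{b,t}$-large; take such a pair for each $l$.

**Step 2: splitting for free.** Split $T^l_{b,t}$ into the finitely many sets $T^l_{\mathcal T}=\{x\in T^l_{b,t}:\mathcal T^l_x=\mathcal T\}$. We show that they are separated as in Lemma 3(3). Let $x_k\to x$ with $x_k\in T^l_{\mathcal T'}$ and $x\in T^l_{\mathcal T}$. If a set $u\subset2^l$ belongs to $\mathcal U^l_{x_k}$ for infinitely many $k$, choose witnesses $w^k\in R_{x_k}$ and a limit point $w$ of them; as $R$ is closed, $w\in R_x$, and $\{w_1|l,\dots,w_p|l\}=u$, so $u\in\mathcal U^l_x$. There are finitely many possible $u$, so $\mathcal U^l_{x_k}\subset\mathcal U^l_x$ for large $k$. Hence transversals of $\mathcal U^l_x$ are transversals of $\mathcal U^l_{x_k}$. The minimal size $b$ is the same for $x$ and $x_k$, so $\mathcal T\subset\mathcal T'$, and $|\mathcal T|=|\mathcal T'|=t$ gives $\mathcal T=\mathcal T'$.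 So for $\mathcal T\ne\mathcal T'$ no point of $T^l_{\mathcal T}$ is in the closure of $T^l_{\mathcal T'}$.

By Lemma 3(3) some $T^l_{\mathcal T}$ is $S_{b,t}$-large. Pick $\Theta\in\mathcal T$ and $\sigma_l\in\Theta$. For $x\in T^l_{\mathcal T}$, some member of $\mathcal U^l_x$ contains $\sigma_l$, since otherwise $\Theta\setminus\{\sigma_l\}$ would be a smaller transversal. Hence
$$M^l:=\{x\in K:\exists w\in R_x\ \exists j\ \ w_j|l=\sigma_l\}\supset T^l_{\mathcal T}$$
is $S_{b,t}$-large by Lemma 3(1).

**Step 3: the limit.** Some pair $(b,t)$ occurs for infinitely many $l$. Fix it, put $S^*=S_{b,t}$, choose $z_l\in Z$ extending $\sigma_l$ for these $l$, and pass to a subsequence with $z_l\to\gamma$. Let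
$$M=\{x\in K:\exists w\in R_x\ \exists j\ \ w_j=\gamma\}.$$
Every open $O\supset M$ contains $M^l$ for some $l$ of the subsequence. Otherwise pick $x_l\in M^l\setminus O$ with witnesses $w^l\in R_{x_l}$ and $j$, where $j$ is constant on a further subsequence. Let $(x,w)\in R$ be a limit point of the $(x_l,w^l)$. Since $w^l_j|l=\sigma_l=z_l|l$ and $z_l\to\gamma$, we get $w_j=\gamma$, so $x\in M$; but $x\notin O$, a contradiction. By Lemma 3(4), $M$ is $S^*$-large.

Finally $M=\bigcup_{j\le p}\{x\in K:\exists w\in R_x,\ w_j=\gamma\}$ is a union of $p$ compact sets. Split $S^*$ into $p$ infinite sets; by Lemma 3(2) one of the compact sets is large. $\square$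

## 10. Two extremal choices: proof of Theorem A

Let $N$ be the set of Section 8, and suppose that $\mathbf 1_N=\lim_{\mathcal F_A}f_C$ with continuous $f_C:X\to\mathbb R$, for some $A\subset2^\omega$. We use $N_0,N_1,E_x$ and the relations $R(i;m,\varepsilon,l,G)$ of Section 6.

**Step 1: making $n$ minimal.** We want the unexplained part $E_x\setminus G$ of $E_x$ to be as small as possible on a persistent set. Apply Lemma 5 to $X=\bigcup_n\{x:|E_x|\le n\}$: for some $n$, the set $\{x:|E_x|\le n\}$ is persistent in some large compact. Split this set along $N_0$ and $N_1$ and use (4): for some $i$, the set $\{x\in N_i:|E_x|\le n\}$ is persistent in some large compact. Fix this $i$, and let $i'=1-i$. Among all $(K,T,G,n)$ such that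
$$K\text{ is a large compact},\ G\subset Z\text{ finite},\ T\subset N_i\text{ persistent in }K,\ n\in\omega,\ |E_x\setminus G|\le n\text{ for all }x\in T,$$
choose one with $n$ minimal. One exists, with $G=\emptyset$.

**Step 2: witnesses for the wrong value.** By Lemma 6, $N_{i'}$ is persistent in $X$, hence in $K$. By Lemma 1 it is covered by the countably many closed sets $X(i';m,\varepsilon,l,G)$. By Lemma 4(b) there are $m,\varepsilon,l$ such that
$$K_0=K\cap X(i';m,\varepsilon,l,G)$$
is a large compact. Put $R=R(i';m,\varepsilon,l,G)$. Every $x\in K_0$ has some $z$ with $(x,z)\in R$. For $x\in T\cap K_0$, which is in $N_i$, Lemma 2 says: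
$$\text{if }x\in T\cap K_0\text{ and }(x,z)\in R,\text{ then }z_j\in E_x\setminus G\text{ for some }j.\tag{6}$$

**Step 3: making $|J|$ maximal.** Now we freeze as many coordinates of $z$ as possible. Consider triples $(J,(\gamma_j)_{j\in J},K')$ with $J\subset\{1,\dots,m\}$, $\gamma_j\in Z$, and $K'\subset K_0$ a large compact such that for every $x\in K'$ there is $z$ with $(x,z)\in R$ and $z_j=\gamma_j$ for all $j\in J$. The triple $(\emptyset,\emptyset,K_0)$ is one. Choose one with $|J|$ maximal, call its compact $K_J$, and let
$$R_J=\{(x,z)\in R:x\in K_J,\ z_j=\gamma_j\ (j\in J)\}.$$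
All sections $(R_J)_x$, $x\in K_J$, are nonempty. Since $K_J\subset K$, $T$ is persistent in $K_J$, hence so is $T\cap K_J$. Split
$$T\cap K_J=T'\cup T'',\qquad T'=\{x\in T\cap K_J:\gamma_j\in E_x\setminus G\text{ for some }j\in J\},\qquad T''=(T\cap K_J)\setminus T'.$$

**Step 4: if $T''$ is not persistent in $K_J$, then $n$ was not minimal.** By (4) there is a large compact $K'\subset K_J$ in which $T'$ is persistent. In particular $T'\ne\emptyset$. A point $x\in T'$ has $E_x\setminus G\ne\emptyset$, so $n\ge1$. Put $G'=G\cup\{\gamma_j:j\in J\}$. For $x\in T'$, some $\gamma_j$ lies in $E_x\setminus G$, so $|E_x\setminus G'|\le n-1$. Also $T'\subset N_i$. So $(K',T',G',n-1)$ contradicts the minimality of $n$.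

**Step 5: if $T''$ is persistent in $K_J$, then $|J|$ was not maximal.** By Lemma 4(a), $T''=T''\cap K_J$ is $S$-large for some infinite $S$; in particular $T''\ne\emptyset$. Let $x\in T''$ and $(x,z)\in R_J$. By (6), $z_j\in E_x\setminus G$ for some $j$. For $j\in J$ we have $z_j=\gamma_j\notin E_x\setminus G$, because $x\notin T'$. So this $j$ is not in $J$. As $T''$ and the sections of $R_J$ over it are nonempty, such a $j$ exists, and $p:=m-|J|\ge1$. Moreover, for each $x\in T''$ the set $e_x=E_x\setminus G$, of size $\le n$, meets $\{z_j:j\notin J\}$ for all $z\in(R_J)_x$.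

Apply Lemma 7 to $K_J$, the relation $\{(x,(z_j)_{j\notin J}):(x,z)\in R_J\}$ (closed, as the projection of a compact set), and $T''$. We get $j\notin J$ and $\gamma\in Z$ such that
$$\{x\in K_J:\exists z\in(R_J)_x,\ z_j=\gamma\}$$
is a large compact. With $\gamma_j=\gamma$, the index set $J\cup\{j\}$ and this compact form a triple as in Step 3, contradicting the maximality of $|J|$.

One of the two cases must occur, and both are impossible. So $\mathbf 1_N\notin\mathcal C_{\mathcal F_A}(X)$. Since $N$ was constructed before $A$ was mentioned, the same $N$ works for every $A\subset2^\omega$. This proves Theorem A, and with Section 5 also Theorem B: for every countable $\xi\ge3$ the conjecture fails, already for $X=[0,1]^\omega$. $\blacksquare$
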